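\title{A metacompact space $C_p(X)$ that is not Lindel\"of}

\begin{abstract}
We prove that the space $C_p(\eta)$ of continuous real-valued functions on an ordinal $\eta\ge 1$, with the topology of pointwise convergence, is always metacompact. Since $C_p(\omega_1+1)$ contains an uncountable closed discrete set, it is metacompact but not Lindel\"of; so metacompactness of $C_p(X)$ does not imply the Lindel\"of property, even for compact $X$. We also show that $C_p(\eta)$ is Lindel\"of exactly when $\eta\le\omega_1$ and hereditarily metacompact exactly when $\eta<\omega_1$. All proofs are in ZFC.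
\end{abstract}

\section{The question and the results}\label{sec:intro}

For a Tychonoff space $X$, let $C_p(X)$ be the set of continuous functions $f\colon X\to\mathbb R$ with the topology of pointwise convergence, that is, the topology inherited from the product $\mathbb R^X$. A basic neighborhood of $f$ consists of the continuous functions that differ from $f$ by less than $\varepsilon$ at each point of a given finite set.

A family of subsets of a space $Y$ is \emph{point-finite} if every point of $Y$ lies in only finitely many members, and \emph{locally finite} if every point has a neighborhood that meets only finitely many members. An \emph{open refinement} of an open cover $\mathcal U$ of $Y$ is an open cover of $Y$ each of whose members is contained in a member of $\mathcal U$. The space $Y$ is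
\begin{itemize}
\item \emph{Lindel\"of} if every open cover has a countable subcover;
\item \emph{paracompact} if every open cover has a locally finite open refinement;
\item \emph{metacompact} if every open cover has a point-finite open refinement;
\item \emph{countably metacompact} if every countable open cover has a point-finite open refinement;
\item \emph{$\sigma$-metacompact} if every open cover has an open refinement that is a union of countably many point-finite families.
\end{itemize}
A space has a property \emph{hereditarily} if all its subspaces have it. The \emph{Lindel\"of number} of $Y$ is the least infinite cardinal $\lambda$ such that every open cover of $Y$ has a subcover of size at most $\lambda$.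

A regular Lindel\"of space is paracompact, and a paracompact space is metacompact. Since $C_p(X)$ is regular, a Lindel\"of $C_p(X)$ is metacompact. In the other direction, it is known that a normal $C_p(X)$ is collectionwise normal (every discrete family of closed sets is separated by pairwise disjoint open sets), and that a normal metacompact $C_p(X)$ is Lindel\"of. The following question, which we take from \cite{TFS}, asks whether normality can be dropped.

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be a Tychonoff space such that $C_p(X)$ is metacompact. Must $C_p(X)$ be Lindel\"of?}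
\medskip

The answer is no. An ordinal $\eta\ge1$ is identified with the set $[0,\eta)$ of smaller ordinals and carries the order topology; thus $\kappa+1=[0,\kappa]$ is a compact Hausdorff space.

\begin{theorem}\label{thm:main}
The space $C_p(\omega_1+1)$ is metacompact and not Lindel\"of. For every infinite cardinal $\kappa$, the space $C_p(\kappa+1)$ is metacompact and contains a closed discrete subset of size $\kappa$. Hence metacompactness of $C_p(X)$ gives no bound on its Lindel\"of number, even for compact $X$.
\end{theorem}

By the known result on normal metacompact function spaces, $C_p(\omega_1+1)$ is not normal. Theorem~\ref{thm:main} is part of the following description of all ordinals.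

\begin{theorem}\label{thm:ordinals}
Let $\eta\ge1$ be an ordinal.
\begin{itemize}
\item[(a)] $C_p(\eta)$ is metacompact and hereditarily $\sigma$-metacompact.
\item[(b)] $C_p(\eta)$ is Lindel\"of if and only if $\eta\le\omega_1$.
\item[(c)] $C_p(\eta)$ is hereditarily metacompact if and only if $\eta<\omega_1$. If $\eta\ge\omega_1$, the open subspace $C_p(\eta)\setminus\{0\}$ is not even countably metacompact.
\end{itemize}
\end{theorem}

Everything is proved in ZFC. Section~\ref{sec:gluing} explains why a positive answer is plausible and what a counterexample has to overcome. Section~\ref{sec:steps} shows the mechanism that overcomes it on a single open cover of $C_p(\omega_1+1)$, and Section~\ref{sec:reduction} splits metacompactness into two properties. Part (b) of Theorem~\ref{thm:ordinals} is proved in Section~\ref{sec:reflection}; part (a) and Theorem~\ref{thm:main} in Sections~\ref{sec:sigma} and~\ref{sec:blocks}; part (c) in Section~\ref{sec:zero}.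

\section{Gluing basic open sets}\label{sec:gluing}

A metacompact space that is not Lindel\"of has an uncountable point-finite family of nonempty open sets: take a point-finite open refinement of a cover without a countable subcover. In $C_p(X)$ open sets overlap a great deal, so such a family is hard to find. The overlap is measured by the following standard fact.

\begin{lemma}[$\Delta$-system lemma]\label{lem:delta}
Let $(N_t)_{t\in T}$ be a family of finite sets indexed by an uncountable set $T$. Then there are an uncountable $T'\subset T$ and a finite set $R$, the \emph{root}, such that $N_s\cap N_t=R$ for all distinct $s,t\in T'$.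
\end{lemma}

The lemma is usually stated for uncountably many distinct finite sets. The indexed form follows: if one set occurs for uncountably many indices, take it as $R$; otherwise there are uncountably many distinct sets, and we apply the usual form and keep one index for each selected set.

Let $(G_t)_{t\in T}$ be an uncountable family of nonempty open subsets of $C_p(X)$. For each $t$ choose a finite $N_t\subset X$ and a function $s_t\colon N_t\to\mathbb Q$ such that every $h\in C_p(X)$ extending $s_t$ lies in $G_t$; this is possible because $G_t$ contains a basic neighborhood of one of its points. By Lemma~\ref{lem:delta}, and since there are only countably many functions from the root $R$ to $\mathbb Q$, there is an uncountable $T'\subset T$ on which the sets $N_t$ have pairwise intersection $R$ and the restrictions $s_t|_R$ coincide. Then $s=\bigcup_{t\in T'}s_t$ is a function. This has three consequences.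

First, a real function on a finite subset of a Tychonoff space extends to a continuous function on the whole space, so any finitely many of the sets $G_t$, $t\in T'$, have a common point. In particular, every family of pairwise disjoint nonempty open subsets of $C_p(X)$ is countable.

Second, a paracompact $C_p(X)$ is Lindel\"of. It suffices to see that a locally finite family $\mathcal V$ of nonempty open sets is countable. Take a maximal family $\mathcal W$ of pairwise disjoint nonempty open sets each of which meets only finitely many members of $\mathcal V$. Then $\mathcal W$ is countable, and $\bigcup\mathcal W$ is dense by maximality and local finiteness. So every member of $\mathcal V$ meets a member of $\mathcal W$, and $\mathcal V$ is countable.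

Third, if $X$ is discrete, then $s$ itself extends to an element of $C_p(X)=\mathbb R^X$, which lies in uncountably many $G_t$. So point-finite families of nonempty open sets are countable, and the Question has a positive answer for discrete $X$.

All this suggests the answer yes. The one place where the argument can break for general $X$ is the passage from finitely many $s_t$ to infinitely many: their union need not extend \emph{continuously}. A counterexample must therefore come from a space $X$ on which continuity forbids a function to satisfy infinitely many of certain finite conditions. Ordinals are such spaces.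

\section{Jumps and step functions on ordinals}\label{sec:steps}

In an ordinal $\eta$, the point $0$ and the successor ordinals are isolated, and a limit ordinal $\mu<\eta$ has the neighborhood base $(\nu,\mu]$, $\nu<\mu$. Since $\nu<\mu$ implies $\nu+1<\mu$, a function $f\colon\eta\to\mathbb R$ is continuous if and only if for every limit $\mu<\eta$ and every $\varepsilon>0$ there is $\nu<\mu$ with $|f(x)-f(\mu)|\le\varepsilon$ for all $x\in[\nu,\mu]$. Each segment $[0,\xi]$ with $\xi<\eta$ is clopen and compact.

Every sequence $(x_n)$ of pairwise distinct ordinals has a strictly increasing subsequence: let $n_0$ be the index of the least term, $n_1$ the index of the least term among those with index above $n_0$, and so on.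

We write $\operatorname{cf}\eta=\omega$ if $\eta$ is the supremum of a strictly increasing sequence of smaller ordinals. Successor ordinals and $\omega_1$ satisfy $\operatorname{cf}\eta\neq\omega$. If $\operatorname{cf}\eta\neq\omega$, every strictly increasing sequence in $\eta$ has its supremum in $\eta$. The next lemma is the source of every finiteness statement in this paper.

\begin{lemma}[finitely many jumps]\label{lem:jumps}
Let $\operatorname{cf}\eta\ne\omega$, $h\in C_p(\eta)$ and $\varepsilon>0$. There is no strictly increasing sequence $\theta_0<\theta_1<\cdots$ in $\eta$ with points $u_n,v_n\in[\theta_n,\theta_{n+1}]$ such that $|h(u_n)-h(v_n)|>\varepsilon$ for all $n$.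
\end{lemma}

\begin{proof}
The limit ordinal $\mu=\sup_n\theta_n$ lies in $\eta$. Take $\nu<\mu$ with $|h-h(\mu)|\le\varepsilon/2$ on $[\nu,\mu]$. If $\theta_n\ge\nu$, then $u_n,v_n\in[\nu,\mu]$ and $|h(u_n)-h(v_n)|\le\varepsilon$.
\end{proof}

The lemma fails for $\eta=\omega$, as $h(n)=n$ shows. When $\operatorname{cf}\eta=\omega$ we shall cut $\eta$ into countably many initial segments to which the lemma applies. For every $\eta\geq 1$ we fix clopen initial segments
\begin{equation}\label{eq:exhaust}
X_1\subset X_2\subset\cdots,\qquad \bigcup_jX_j=\eta,
\end{equation}
each of which is an ordinal of cofinality different from $\omega$: if $\operatorname{cf}\eta\ne\omega$, put $X_j=\eta$ for all $j$; if $\operatorname{cf}\eta=\omega$, put $X_j=[0,\xi_j]$ for a strictly increasing sequence $(\xi_j)$ with supremum $\eta$.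

The simplest functions with a jump are the step functions $d_\alpha=\mathbf 1_{[0,\alpha]}$, which are continuous because $[0,\alpha]$ is clopen. The jump of $d_\alpha$ is recorded by the open set
\[
G_\alpha=\{h: h(\alpha)>2/3,\ h(\alpha+1)<1/3\}.
\]

\begin{proposition}\label{prop:steps}
Let $\kappa$ be an infinite cardinal and $\eta>\kappa$. In $C_p(\eta)$, the set $D=\{d_\alpha:\alpha<\kappa\}$ is closed and discrete of size $\kappa$, we have $G_\alpha\cap D=\{d_\alpha\}$ for $\alpha<\kappa$, and the family $\{G_\alpha:\alpha<\kappa\}$ is point-finite.
\end{proposition}

\begin{proof}
We have $d_\beta\in G_\alpha$ if and only if $\alpha\le\beta$ and $\alpha+1>\beta$, that is, $\beta=\alpha$. So $D$ is discrete of size $\kappa$.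

Every $d_\alpha$ with $\alpha<\kappa$ takes values in $\{0,1\}$, is non-increasing, and has the value $1$ at $0$ and $0$ at $\kappa$. Each of these conditions is closed in the pointwise topology, so a function $f$ in the closure of $D$ in $C_p(\eta)$ satisfies them too. Let $\gamma$ be least with $f(\gamma)=0$; then $0<\gamma\le\kappa$. Since $f=1$ on $[0,\gamma)$ and $f$ is continuous at $\gamma$, the ordinal $\gamma$ is not a limit. Hence $\gamma=\beta+1$ with $\beta<\kappa$, and $f=d_\beta$ by monotonicity.

If $h$ lay in $G_{\alpha_n}$ for $\alpha_0<\alpha_1<\cdots<\kappa$, then $\alpha_n,\alpha_n+1\in[\alpha_n,\alpha_{n+1}]$ and $|h(\alpha_n)-h(\alpha_n+1)|>1/3$, contrary to Lemma~\ref{lem:jumps} for the restriction of $h$ to the successor ordinal $\kappa+1$.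
\end{proof}

\begin{corollary}\label{cor:notL}
If $\eta>\kappa$, the Lindel\"of number of $C_p(\eta)$ is at least $\kappa$. If $\eta>\omega_1$, then $C_p(\eta)$ is not Lindel\"of.
\end{corollary}

\begin{proof}
In the open cover $\{C_p(\eta)\setminus D\}\cup\{G_\alpha:\alpha<\kappa\}$, the point $d_\alpha$ lies only in $G_\alpha$. So every subcover contains all $G_\alpha$.
\end{proof}

The cover in this proof is itself point-finite. The cover that witnesses the failure of the Lindel\"of property in $C_p(\omega_1+1)$ is thus no obstacle to metacompactness, and the reason is Lemma~\ref{lem:jumps}: finitely many conditions ``jump between $\alpha$ and $\alpha+1$'' can be satisfied together, infinitely many cannot. The proof of Theorem~\ref{thm:ordinals}(a) reduces an arbitrary open cover to conditions of this kind.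

The hypothesis $\eta>\kappa$ is used to make $D$ closed. In $C_p(\omega_1)$ the constant function $1$ lies in the closure of $\{d_\alpha:\alpha<\omega_1\}$, since $d_\alpha=1$ on any given finite set for large $\alpha$. In $C_p(\omega_1+1)$ the corresponding pointwise limit $\mathbf 1_{[0,\omega_1)}$ is discontinuous.

\section{Reduction to two properties}\label{sec:reduction}

Lemma~\ref{lem:jumps} controls jumps larger than a fixed $\varepsilon$. An arbitrary cover may force us to use jumps of all sizes, and sorting them by size $1/m$ yields countably many point-finite families instead of one. The following property merges them. We say that a space $Y$ has the \emph{expansion property} if for every decreasing sequence $A_1\supset A_2\supset\cdots$ of closed sets with $\bigcap_kA_k=\emptyset$ there are open sets $U_k\supset A_k$ with $\bigcap_kU_k=\emptyset$.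

\begin{lemma}\label{lem:reduction}
Let $Y$ be a topological space.
\begin{itemize}
\item[(i)] If $Y$ is $\sigma$-metacompact and has the expansion property, then $Y$ is metacompact.
\item[(ii)] If $Y$ is countably metacompact, then $Y$ has the expansion property.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $\mathcal U$ be an open cover and $\bigcup_{n\ge1}\mathcal V_n$ an open refinement with every $\mathcal V_n$ point-finite. The closed sets $A_n=Y\setminus\bigcup_{i\le n}\bigcup\mathcal V_i$ decrease and have empty intersection. Take open $U_n\supset A_n$ with empty intersection. Since $A_n\subset A_i\subset U_i$ for $i\le n$, we may replace $U_n$ by $\bigcap_{i\le n}U_i$ and assume that the $U_n$ decrease. Put $U_0=Y$ and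
\[
\mathcal V'=\{V\cap U_{n-1}: n\ge1,\ V\in\mathcal V_n\}.
\]
Each member of $\mathcal V'$ is open and lies in a member of $\mathcal U$. Let $y\in Y$. If $n$ is least such that $y\in V$ for some $V\in\mathcal V_n$, then $n=1$ or $y\in A_{n-1}$, so $y\in V\cap U_{n-1}$. Thus $\mathcal V'$ covers $Y$. If $y\notin U_N$, then $y\notin U_{n-1}$ for all $n>N$, so $y$ lies only in members of $\mathcal V'$ coming from $\mathcal V_1,\dots,\mathcal V_N$, and there are finitely many of these.

(ii) Let $(A_k)$ be as in the definition, and let $\mathcal V$ be a point-finite open refinement of the increasing cover by the sets $Y\setminus A_k$. For $V\in\mathcal V$ let $k(V)$ be least with $V\cap A_{k(V)}=\emptyset$, and put $U_k=\bigcup\{V\in\mathcal V:k(V)>k\}$. If $y\in A_k$, choose $V\in\mathcal V$ containing $y$; then $V$ meets $A_j$ for all $j\le k$, so $k(V)>k$ and $y\in U_k$. A point of $\bigcap_kU_k$ would lie in sets $V$ with arbitrarily large $k(V)$, hence in infinitely many members of $\mathcal V$.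
\end{proof}

\section{Reflecting boxes into small sets of coordinates}\label{sec:reflection}

From now on $\eta\ge1$ is fixed, $X=[0,\eta)$ and $C=C_p(X)$. A \emph{box} is a tuple $p=(x_1,\dots,x_k;I_1,\dots,I_k)$ with $k\ge1$, points $x_i\in X$, and open intervals $I_i$ with rational endpoints. Its \emph{type} is $(I_1,\dots,I_k)$, its domain is $\operatorname{dom}p=\{x_1,\dots,x_k\}$, and
\[
[p]=\{f\in C: f(x_i)\in I_i\ \text{ for } i=1,\dots,k\}.
\]
The sets $[p]$ form a base of $C$, and there are countably many types. For a set $\mathcal B$ of boxes and $S\subset X$, put
\[
\mathcal B(S)=\{p\in\mathcal B:\operatorname{dom}p\subset S\},\qquad W(\mathcal B)=\bigcup_{p\in\mathcal B}[p].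
\]
A box is determined by its type and a finite tuple of points, so $|\mathcal B(S)|\le\max(|S|,\omega)$.

To handle a large set $\mathcal B$, we ask which functions in $W(\mathcal B)$ are already covered by the small set $\mathcal B(S)$. For arbitrary $S$ nothing can be said, so we choose $S$ rich enough to imitate the boxes of $\mathcal B$ that it does not contain. What can be imitated is the position of the coordinates relative to $S$. A point of $S$ is described exactly. A point $x\notin S$ is described by saying that it lies in $[\beta,b)$, where $\beta\in S$ is below $x$ and $b$ is the next element of $S$ above $x$, or $\eta$ if there is none.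

\begin{definition}\label{def:saturated}
For $S\subset X$, let $\mathcal J(S)$ consist of the sets $\{\beta\}$ with $\beta\in S$ and the intervals $[\beta,b)$ with $\beta\in S$, $b\in S\cup\{\eta\}$, $\beta<b$. A \emph{pattern over $S$} is a tuple $(J_1,\dots,J_k;I_1,\dots,I_k)$ with $J_i\in\mathcal J(S)$ and $(I_1,\dots,I_k)$ a type. A box $(y_1,\dots,y_k;I_1,\dots,I_k)$ of the same type \emph{fits} this pattern if $y_i\in J_i$ for all $i$. The set $S$ is \emph{saturated} for $\mathcal B$ if $0\in S$ and every pattern over $S$ that is fitted by a box in $\mathcal B$ is fitted by a box in $\mathcal B(S)$.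
\end{definition}

\begin{lemma}\label{lem:hull}
Let $\mathcal B$ be a set of boxes.
\begin{itemize}
\item[(i)] The union of a nonempty chain of saturated sets is saturated.
\item[(ii)] Every $S_0\subset X$ is contained in a saturated set $S$ with $|S|\le\max(|S_0|,\omega)$.
\end{itemize}
\end{lemma}

\begin{proof}
A pattern involves finitely many points of $X$, so a pattern over the union of a chain is a pattern over some member of the chain. This gives (i). For (ii), put $T_0=S_0\cup\{0\}$. Given $T_n$, choose for each pattern over $T_n$ that is fitted by some box in $\mathcal B$ one such box, and let $T_{n+1}$ be the union of $T_n$ and the domains of the chosen boxes. There are at most $\max(|T_n|,\omega)$ patterns over $T_n$, so $|T_n|\le\max(|S_0|,\omega)$ for all $n$. Let $S=\bigcup_nT_n$. A pattern over $S$ fitted by a box in $\mathcal B$ is a pattern over some $T_n$, so it is fitted by a box in $\mathcal B(T_{n+1})\subset\mathcal B(S)$.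
\end{proof}

Let $0\in S\subset X$ and $x\in X\setminus S$. The set $S\cap x=\{s\in S:s<x\}$ contains $0$, and we put
\[
a_S(x)=\sup(S\cap x)\le x .
\]
The point $a_S(x)$ is the left end of the gap of $S$ that contains $x$. It need not belong to $S$, but it is approached by points of $S$, so the value of a continuous function at $a_S(x)$ is visible from $S$.

\begin{lemma}[reflection]\label{lem:reflection}
Let $S$ be saturated for $\mathcal B$, let $p\in\mathcal B$ and $f\in[p]$. If $f(x)=f(a_S(x))$ for all $x\in\operatorname{dom}p\setminus S$, then $f\in W(\mathcal B(S))$.
\end{lemma}

\begin{proof}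
Write $p=(x_1,\dots,x_k;I_1,\dots,I_k)$. We build a pattern over $S$ that $p$ fits. If $x_i\in S$, let $J_i=\{x_i\}$. Suppose $x_i\notin S$, and put $a_i=a_S(x_i)$. By hypothesis $f(a_i)=f(x_i)\in I_i$. There is $\beta_i\in S\cap x_i$ with $f([\beta_i,a_i])\subset I_i$: if $a_i\in S\cap x_i$, take $\beta_i=a_i$; otherwise $a_i$ is a limit ordinal in which $S\cap x_i$ is unbounded, continuity at $a_i$ gives $\nu<a_i$ with $f([\nu,a_i])\subset I_i$, and we take $\beta_i\in S\cap x_i$ with $\beta_i\ge\nu$. Let $b_i$ be the least element of $S$ above $x_i$, or $b_i=\eta$ if there is none. Then $\beta_i<x_i<b_i$, and $J_i=[\beta_i,b_i)\in\mathcal J(S)$ contains $x_i$.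

Since $S$ is saturated, some $q=(y_1,\dots,y_k;I_1,\dots,I_k)\in\mathcal B(S)$ has $y_i\in J_i$ for all $i$. If $x_i\in S$, then $y_i=x_i$ and $f(y_i)\in I_i$. If $x_i\notin S$, then $y_i\in S\cap[\beta_i,b_i)$, and $S$ has no point in $[x_i,b_i)$; so $y_i\in S\cap x_i$, hence $\beta_i\le y_i\le a_i$ and $f(y_i)\in I_i$. Thus $f\in[q]$.
\end{proof}

The first application needs a single countable saturated set.

\begin{proof}[Proof of Theorem~\ref{thm:ordinals}(b)]
If $\eta<\omega_1$, then $\mathbb R^\eta$ is a countable product of lines, so $C_p(\eta)$ is second countable and therefore Lindel\"of. If $\eta>\omega_1$, apply Corollary~\ref{cor:notL}.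

Let $\eta=\omega_1$, let $\mathcal U$ be an open cover of $C$, and let $\mathcal B$ be the set of boxes $p$ such that $[p]$ lies in a member of $\mathcal U$; then $W(\mathcal B)=C$. Put $\delta_0=\omega$. Given a countable ordinal $\delta_n$, take a countable saturated set $S_n\supset\delta_n$ and a countable ordinal $\delta_{n+1}>\delta_n$ with $S_n\subset\delta_{n+1}$. Then $S_n\subset\delta_{n+1}\subset S_{n+1}$, so $\delta=\sup_n\delta_n=\bigcup_nS_n$ is a countable limit ordinal that is saturated by Lemma~\ref{lem:hull}(i). For $x\ge\delta$ we have $a_\delta(x)=\delta$.

Given $f\in C$, let $f'$ agree with $f$ on $[0,\delta]$ and have the constant value $f(\delta)$ on $(\delta,\omega_1)$. Both pieces are clopen, so $f'\in C$, and $f'(x)=f'(a_\delta(x))$ for all $x\ge\delta$. Choose $p\in\mathcal B$ with $f'\in[p]$. By Lemma~\ref{lem:reflection}, $f'\in[q]$ for some $q\in\mathcal B(\delta)$. Since $f$ and $f'$ agree on $\operatorname{dom}q\subset\delta$, also $f\in[q]$. So the countably many sets $[q]$, $q\in\mathcal B(\delta)$, cover $C$, and $\mathcal U$ has a countable subcover.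
\end{proof}

For $\eta=\omega_1+1$ the saturated set will in general contain the point $\omega_1$, say $S=\delta\cup\{\omega_1\}$. A function that is constant on the gap $[\delta,\omega_1)$ and agrees with $f$ on $[0,\delta]$ and at $\omega_1$ is continuous only if $f(\delta)=f(\omega_1)$, and this fails for $f=d_\alpha$ with $\delta\le\alpha<\omega_1$. Such functions may be missed by $\mathcal B(S)$. Lemma~\ref{lem:reflection} tells us what a missed function looks like: it takes two different values in a gap of $S$.

\section{Countably many point-finite families}\label{sec:sigma}

\begin{proposition}\label{prop:sigma}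
For every set $\mathcal B$ of boxes there are countably many point-finite families $\mathcal V_n$ of open subsets of $C$ such that every member of $\bigcup_n\mathcal V_n$ lies in some $[p]$ with $p\in\mathcal B$, and $\bigcup_n\bigcup\mathcal V_n=W(\mathcal B)$.
\end{proposition}

The proof is an induction on $|\mathcal B|$. We exhaust the coordinates by a chain of smaller saturated sets $S_\alpha$, and the induction hypothesis provides families for each $\mathcal B(S_\alpha)$. The difficulty is that the union of these families over all $\alpha$ is far from point-finite. We cut the families of stage $\alpha+1$ down to an open set that contains all functions first covered at that stage and that plays the role of $G_\alpha$ in Proposition~\ref{prop:steps}.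

\begin{proof}
\emph{Reduction to $\operatorname{cf}\eta\ne\omega$.} Let $\operatorname{cf}\eta=\omega$ and let $X_j$ be as in \eqref{eq:exhaust}. Domains are finite, so $\mathcal B=\bigcup_j\mathcal B(X_j)$, and it suffices to treat each $\mathcal B(X_j)$. The restriction map $\rho\colon C_p(X)\to C_p(X_j)$ is continuous, and for $p\in\mathcal B(X_j)$ the set $[p]\subset C_p(X)$ is the preimage of the set that $p$ defines in $C_p(X_j)$. Preimages under $\rho$ preserve openness, inclusions, unions and point-finiteness. So families that work for $\mathcal B(X_j)$ in $C_p(X_j)$ pull back to families that work in $C_p(X)$. We may therefore assume $\operatorname{cf}\eta\ne\omega$.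

\emph{The chain.} We argue by induction on $\kappa=|\mathcal B|$. If $\kappa\le\omega$, take the one-element families $\{[p]\}$, $p\in\mathcal B$. Let $\kappa>\omega$ and $\mathcal B=\{p_\xi:\xi<\kappa\}$. Using Lemma~\ref{lem:hull}, define saturated sets $S_\alpha$, $\alpha<\kappa$, with $|S_\alpha|\le\max(|\alpha|,\omega)<\kappa$: let $S_0$ be countable, let $S_{\alpha+1}\supset S_\alpha\cup\operatorname{dom}p_\alpha$, and let $S_\lambda=\bigcup_{\alpha<\lambda}S_\alpha$ for limit $\lambda$, where the cardinality bound persists because $S_\lambda$ is a union of $|\lambda|$ sets of size at most $|\lambda|$. Put $W_\alpha=W(\mathcal B(S_\alpha))$ and $a_\alpha=a_{S_\alpha}$. The sets $W_\alpha$ increase and have union $W(\mathcal B)$, and $W_\lambda=\bigcup_{\alpha<\lambda}W_\alpha$ for limit $\lambda$ because domains are finite. So for $f\in W(\mathcal B)$ the least index $\gamma$ with $f\in W_\gamma$ is not a limit: either $f\in W_0$, or $f\in W_{\alpha+1}\setminus W_\alpha$ for some $\alpha<\kappa$.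

\emph{The jump sets.} For $\alpha<\kappa$ and $m\ge1$ put
\[
O_{\alpha,m}=\bigcup_{x\in S_{\alpha+1}\setminus S_\alpha}\{h\in C: |h(x)-h(a_\alpha(x))|>1/m\},
\]
an open set. We claim:
\begin{itemize}
\item[(1)] $W_{\alpha+1}\setminus W_\alpha\subset\bigcup_mO_{\alpha,m}$;
\item[(2)] for fixed $m$, each $h\in C$ lies in $O_{\alpha,m}$ for only finitely many $\alpha$.
\end{itemize}

For (1), let $f\in[p]$ with $p\in\mathcal B(S_{\alpha+1})$ and $f\notin W_\alpha$. By Lemma~\ref{lem:reflection} for $S_\alpha$, there is $x\in\operatorname{dom}p\setminus S_\alpha\subset S_{\alpha+1}\setminus S_\alpha$ with $f(x)\ne f(a_\alpha(x))$. Then $f\in O_{\alpha,m}$ for large $m$.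

For (2), suppose that $h\in O_{\alpha_n,m}$ for $\alpha_0<\alpha_1<\cdots$, witnessed by points $x_n\in S_{\alpha_n+1}\setminus S_{\alpha_n}$, and put $a_n=a_{\alpha_n}(x_n)$. For $j<n$ we have $x_j\in S_{\alpha_j+1}\subset S_{\alpha_n}$ and $x_n\notin S_{\alpha_n}$. Hence the $x_n$ are pairwise distinct, and after passing to a subsequence we may assume $x_0<x_1<\cdots$. Now $x_n\in S_{\alpha_{n+1}}\cap x_{n+1}$, so $x_n\le a_{n+1}\le x_{n+1}$, while $|h(x_{n+1})-h(a_{n+1})|>1/m$. This contradicts Lemma~\ref{lem:jumps} with $\theta_n=x_n$, $u_n=a_{n+1}$, $v_n=x_{n+1}$. Here $\operatorname{cf}\eta\ne\omega$ is used.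

\emph{The families.} Since $|\mathcal B(S_\alpha)|<\kappa$, the induction hypothesis gives families $\mathcal V^\alpha_n$, $n\ge1$, for $\mathcal B(S_\alpha)$. Put
\[
\mathcal V_{n,m}=\{V\cap O_{\alpha,m}:\alpha<\kappa,\ V\in\mathcal V_n^{\alpha+1}\}.
\]
A function $h$ lies in $O_{\alpha,m}$ for finitely many $\alpha$ by (2), and for each such $\alpha$ in finitely many $V\in\mathcal V^{\alpha+1}_n$; so $\mathcal V_{n,m}$ is point-finite. Each member of $\mathcal V^0_n$ or $\mathcal V_{n,m}$ lies in some $[p]$ with $p\in\mathcal B$. The families $\mathcal V_n^0$ cover $W_0$. If $f\in W_{\alpha+1}\setminus W_\alpha$, then $f\in V$ for some $n$ and $V\in\mathcal V_n^{\alpha+1}$, and $f\in O_{\alpha,m}$ for some $m$ by (1), so $f\in\bigcup\mathcal V_{n,m}$. The countably many families $\mathcal V_n^0$ and $\mathcal V_{n,m}$ are as required.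
\end{proof}

\begin{remark}
Let $\eta=\omega_1+1$. If $S_\alpha=[0,\gamma]\cup\{\omega_1\}$ and $S_{\alpha+1}=[0,\gamma+1]\cup\{\omega_1\}$, then $O_{\alpha,m}=\{h:|h(\gamma+1)-h(\gamma)|>1/m\}$, which contains $G_\gamma$ for $m\ge3$. It matters that only the new points $x\in S_{\alpha+1}\setminus S_\alpha$ are allowed. If all $x\notin S_\alpha$ were allowed, (2) would fail: for $S_\alpha=[0,\alpha)\cup\{\omega_1\}$, $h=d_\gamma$ and $x=\gamma+1$ we have $|h(x)-h(a_\alpha(x))|=1$ for every $\alpha$ with $1\le\alpha\le\gamma$.
\end{remark}

\begin{corollary}\label{cor:sigma}
$C_p(\eta)$ is hereditarily $\sigma$-metacompact.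
\end{corollary}

\begin{proof}
Let $Y\subset C$ and let $\mathcal U$ be a family of open subsets of $C$ whose traces on $Y$ form the given open cover of $Y$. Apply Proposition~\ref{prop:sigma} to the set $\mathcal B$ of boxes $p$ with $[p]$ contained in a member of $\mathcal U$, so that $W(\mathcal B)=\bigcup\mathcal U\supset Y$, and take the traces on $Y$ of the resulting families.
\end{proof}

\section{Blocks and the expansion property}\label{sec:blocks}

Let $A_1\supset A_2\supset\cdots$ be closed in $C$ with empty intersection. To each $f\in A_k$ we must assign a basic neighborhood, that is, a finite set $Z_k(f)$ of coordinates and a tolerance, so that no $h\in C$ is close to some $f_k\in A_k$ on $Z_k(f_k)$ for every $k$. If such $h$ and $f_k$ existed, we would like the sequence $(f_k)$ to accumulate at a continuous function $g$, for then $g\in\bigcap_kA_k$. The difficulty is that a pointwise limit of continuous functions need not be continuous. The continuity of $g$ has to come from that of $h$, so the finite set $Z_k(f)$ must determine $f$ everywhere up to a small error. This is possible because a continuous function on an ordinal is nearly a step function with finitely many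 steps.

\begin{lemma}[blocks]\label{lem:blocks}
Let $\zeta\ge1$ be an ordinal with $\operatorname{cf}\zeta\ne\omega$, let $f\colon\zeta\to\mathbb R$ be continuous and $\varepsilon>0$. Then $\zeta$ is the union of finitely many consecutive nonempty intervals, called \emph{blocks}, such that $|f(x)-f(y)|\le\varepsilon$ whenever $x$ and $y$ lie in the same block, and every block except possibly the last has a largest element.
\end{lemma}

\begin{proof}
Call a set \emph{flat} if $|f(x)-f(y)|\le\varepsilon$ for all its points $x,y$. Put $\theta_0=0$. Given $\theta_i$, let $\theta_{i+1}$ be the least $\theta\in\zeta$ with $\theta>\theta_i$ such that $[\theta_i,\theta]$ is not flat, if there is one. By minimality $[\theta_i,\theta_{i+1})$ is flat. If $\theta_{i+1}$ were a limit ordinal, it would lie in the closure of $[\theta_i,\theta_{i+1})$, and by continuity $[\theta_i,\theta_{i+1}]$ would be flat. So $\theta_{i+1}$ is a successor, and $[\theta_i,\theta_{i+1})$ has a largest element. By Lemma~\ref{lem:jumps} the process stops at some $\theta_r$. Then $[\theta_r,\zeta)$ is flat, and the blocks are $[\theta_i,\theta_{i+1})$ for $i<r$ and $[\theta_r,\zeta)$.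
\end{proof}

To extract the limit we fix a nonprincipal ultrafilter $\mathcal F$ on $\{1,2,\dots\}$. Recall that $\mathcal F$ is closed under finite intersections and supersets, contains one of each pair of complementary sets, and contains all cofinite sets and no finite set. A statement holds \emph{for $\mathcal F$-many $k$} if the set of $k$ for which it holds is in $\mathcal F$. A bounded real sequence $(t_k)$ has a unique limit $t=\lim_{\mathcal F}t_k$ such that, for each $\varepsilon>0$, $|t_k-t|<\varepsilon$ for $\mathcal F$-many $k$. If $|t_k-s_k|\le c+2/k$ for $\mathcal F$-many $k$, then $|\lim_{\mathcal F}t_k-\lim_{\mathcal F}s_k|\le c$.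

\begin{proposition}\label{prop:expansion}
$C_p(\eta)$ has the expansion property.
\end{proposition}

\begin{proof}
Let $A_1\supset A_2\supset\cdots$ be closed in $C$ with empty intersection, and let $X_k$ be as in \eqref{eq:exhaust}. For $f\in A_k$ fix blocks of $f|_{X_k}$ with $\varepsilon=1/k$, and let $Z_k(f)$ be the finite set of the least elements of all blocks and the largest elements of those blocks that have one. Put
\[
U_k(f)=\{h\in C:|h(z)-f(z)|<1/k\ \text{ for all }z\in Z_k(f)\},\qquad U_k=\bigcup_{f\in A_k}U_k(f).
\]
Then $U_k$ is open and contains $A_k$. Suppose $h\in\bigcap_kU_k$, and choose $f_k\in A_k$ with $h\in U_k(f_k)$. For $x\in X_k$ let $l_k(x)$ be the least element of the block of $f_k$ that contains $x$, and $r_k(x)$ its largest element if it exists. If $z$ is one of these points, then $|f_k(x)-f_k(z)|\le1/k$ and $|f_k(z)-h(z)|<1/k$, so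
\begin{equation}\label{eq:close}
|f_k(x)-h(l_k(x))|<2/k,\qquad |f_k(x)-h(r_k(x))|<2/k,
\end{equation}
the second inequality when $r_k(x)$ exists.

\emph{The limit.} Let $x\in X$. For all large $k$ we have $x\in X_k$, and then $l_k(x)\le x$ and \eqref{eq:close} give $|f_k(x)|\le\sup_{[0,x]}|h|+2$, which is finite since $[0,x]$ is compact. So $g(x)=\lim_{\mathcal F}f_k(x)$ exists.

\emph{Continuity of $g$.} Let $\mu\in X$ be a limit ordinal. We consider only the cofinitely many $k$ with $\mu\in X_k$, for which $[0,\mu]\subset X_k$, and put $l_k=l_k(\mu)\le\mu$. Since $\mathcal F$ is an ultrafilter, for each $\nu<\mu$ either $l_k\le\nu$ for $\mathcal F$-many $k$ or $l_k>\nu$ for $\mathcal F$-many $k$. So one of the following cases occurs.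

\emph{Case 1: there is $\nu<\mu$ with $l_k\le\nu$ for $\mathcal F$-many $k$.} For these $k$ the block of $\mu$ is an interval containing $l_k$ and $\mu$, hence $[\nu,\mu]$. So $|f_k(x)-f_k(\mu)|\le1/k$ for $x\in[\nu,\mu]$, and $g$ is constant on $[\nu,\mu]$.

\emph{Case 2: for every $x<\mu$ we have $l_k>x$ for $\mathcal F$-many $k$.} Now the blocks of $\mu$ shrink, and we use the continuity of $h$. Let $\varepsilon>0$ and take $\nu<\mu$ with $|h-h(\mu)|\le\varepsilon$ on $[\nu,\mu]$. For $\mathcal F$-many $k$ we have $l_k\in[\nu,\mu]$, and the first inequality in \eqref{eq:close} gives $|f_k(\mu)-h(\mu)|<\varepsilon+2/k$. Hence $|g(\mu)-h(\mu)|\le\varepsilon$. Let $x\in[\nu,\mu)$. For $\mathcal F$-many $k$ we have $x<l_k$; then the block of $x$ precedes the block of $\mu$, so it is not the last one, $r_k(x)$ exists, and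
\[
\nu\le x\le r_k(x)<l_k\le\mu .
\]
The second inequality in \eqref{eq:close} gives $|f_k(x)-h(\mu)|<\varepsilon+2/k$, so $|g(x)-h(\mu)|\le\varepsilon$. Therefore $|g(x)-g(\mu)|\le2\varepsilon$ on $[\nu,\mu]$.

\emph{Conclusion.} Thus $g\in C$. A basic neighborhood of $g$ involves finitely many coordinates, so it contains $f_j$ for $\mathcal F$-many $j$, hence for infinitely many $j$. Since $f_j\in A_k$ for $j\ge k$ and $A_k$ is closed in $C$, we get $g\in A_k$ for every $k$, which contradicts $\bigcap_kA_k=\emptyset$.
\end{proof}

\begin{example}
The largest elements of the blocks cannot be left out of $Z_k(f)$. Let $X=\omega+1$ and $A_k=\{d_j:k\le j<\omega\}$; these sets are closed by Proposition~\ref{prop:steps} and have empty intersection. For $k\ge2$ the proof of Lemma~\ref{lem:blocks} gives $d_k$ the blocks $[0,k]$ and $[k+1,\omega]$, and for $k=1$ it gives $d_1$ a single block. The function $h=\mathbf 1_{\{0\}}$ agrees with each $d_k$ at the least elements of its blocks, so with least elements alone $h$ would lie in all $U_k$; and the $d_k$ converge pointwise to the discontinuous function $\mathbf 1_{[0,\omega)}$. With the largest elements included, $U_k(d_j)\subset G_j$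 for $k\ge3$, and we recover the point-finite family of Proposition~\ref{prop:steps}.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:ordinals}(a) and Theorem~\ref{thm:main}]
By Corollary~\ref{cor:sigma}, $C_p(\eta)$ is hereditarily $\sigma$-metacompact. By Proposition~\ref{prop:expansion} and Lemma~\ref{lem:reduction}(i) it is metacompact. This proves (a). For $\eta=\kappa+1$, Proposition~\ref{prop:steps} gives a closed discrete set of size $\kappa$, and Corollary~\ref{cor:notL} shows that the Lindel\"of number of $C_p(\kappa+1)$ is at least $\kappa$ and that $C_p(\omega_1+1)$ is not Lindel\"of.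
\end{proof}

\section{Removing the zero function}\label{sec:zero}

Of the two properties in Lemma~\ref{lem:reduction}(i), the first passes to all subspaces of $C$. The proof of the second used, in its last step, that the limit $g$ is a point of the space in which the sets $A_k$ are closed. If we remove the point $0$ and let the $f_k$ be bumps of height $1/k$, the limit is lost. Moreover, bumps whose heights tend to $0$ can be glued into one continuous function, so the gluing argument of Section~\ref{sec:gluing} now succeeds for infinitely many conditions.

\begin{proof}[Proof of Theorem~\ref{thm:ordinals}(c)]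
If $\eta<\omega_1$, then $C_p(\eta)\subset\mathbb R^\eta$ is separable and metrizable. All its subspaces are metrizable, hence paracompact, hence metacompact.

Let $\eta\ge\omega_1$ and $O=C\setminus\{0\}$, an open subspace of $C$. The sets
\[
A_k=\{f\in O:|f(x)|\le1/k\ \text{ for all }x\in X\}
\]
are closed in $O$, decrease, and have empty intersection. Let $U_k\supset A_k$ be open in $O$, hence in $C$. We show that $\bigcap_kU_k\ne\emptyset$. Then $O$ does not have the expansion property, so it is not countably metacompact by Lemma~\ref{lem:reduction}(ii); in particular it is not metacompact, and $C$ is not hereditarily metacompact.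

Let $T$ be the uncountable set of successor ordinals below $\omega_1$. Its points are isolated in $X$, so $\frac1k\mathbf 1_{\{x\}}\in A_k\subset U_k$ for $x\in T$ and $k\ge1$. Choose a finite set $N_k(x)\subset X$ containing $x$ such that every $h\in C$ that agrees with $\frac1k\mathbf 1_{\{x\}}$ on $N_k(x)$ lies in $U_k$. We want points $x_k\in T$ with
\begin{equation}\label{eq:free}
x_j\notin N_k(x_k)\qquad\text{for all } j\ne k,
\end{equation}
so that the bumps do not disturb each other's conditions. For $j>k$ this excludes only finitely many candidates for $x_j$. For $j<k$ the point $x_j$ is already chosen and might lie in $N_k(x)$ for every $x$; the $\Delta$-system lemma confines such points to a countable set, which we avoid from the start.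

For each $k$, Lemma~\ref{lem:delta} gives an uncountable $T_k\subset T$ and a finite root $R_k$ such that the sets $N_k(x)\setminus R_k$, $x\in T_k$, are pairwise disjoint. Put $R=\bigcup_kR_k$, a countable set. Choose recursively
\[
x_k\in T_k\setminus\Bigl(R\cup\bigcup_{j<k}N_j(x_j)\Bigr)\quad\text{with}\quad x_j\notin N_k(x_k)\setminus R_k\ \text{ for all }j<k .
\]
The first condition excludes countably many elements of $T_k$, and by disjointness the second excludes at most one element of $T_k$ for each $j<k$; so the choice is possible. For $j>k$, \eqref{eq:free} holds by the first condition at step $j$. For $j<k$ it holds by the second condition at step $k$, because $x_j\notin R\supset R_k$. Since $x_k\in N_k(x_k)$, the points $x_k$ are pairwise distinct.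

Let $h=\sum_k\frac1k\mathbf 1_{\{x_k\}}$. The terms are continuous and have disjoint supports, so the tail after the $n$th term is bounded by $1/(n+1)$; the series converges uniformly and $h\in C$. By \eqref{eq:free}, $h$ agrees with $\frac1k\mathbf 1_{\{x_k\}}$ on $N_k(x_k)$, so $h\in U_k$ for every $k$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{TFS}
\emph{Topological Function Spaces},
\texttt{https://digital.maag.ysu.edu:8443/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 1989/\allowbreak 10552/\allowbreak Kolat\%20thesis\%20\allowbreak PDF-A\%20with\%20\allowbreak signature.pdf?\allowbreak sequence=3\&isAllowed=y}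

\end{thebibliography}
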